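# A dual space can have more Schroeder–Bernstein classes than its predual

## 1. The inequality $\mathrm{SBi}(X^*)\le\mathrm{SBi}(X)$ on familiar spaces

All Banach spaces in one statement are over the same field $\mathbb K\in\{\mathbb R,\mathbb C\}$, "isomorphic" ($\cong$) means linearly isomorphic, "subspace" means closed subspace, and operators are bounded and linear. We write $Y\overset{c}{\hookrightarrow}X$ if $Y$ is isomorphic to a complemented subspace of $X$; equivalently, $\mathrm{id}_Y$ factors through $X$, or $X\cong Y\oplus U$ for some $U$.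

**Definition (Schroeder–Bernstein index).** For a Banach space $X$ consider all $Y$ with $Y\overset{c}{\hookrightarrow}X\overset{c}{\hookrightarrow}Y$, up to isomorphism. Then $\mathrm{SBi}(X)$ is the least cardinal strictly greater than the number of isomorphism classes of such $Y$.

Since $Y=X$ always qualifies, $\mathrm{SBi}(X)\ge2$, and $\mathrm{SBi}(X)=2$ says that every such $Y$ is isomorphic to $X$. A complex space of Gowers and Maurey, for which the classes are exactly those of $X$ and $X\oplus\mathbb C$, has index $3$. How does the index behave when we pass to the dual? If $Y\overset{c}{\hookrightarrow}X\overset{c}{\hookrightarrow}Y$, then $Y^*\overset{c}{\hookrightarrow}X^*\overset{c}{\hookrightarrow}Y^*$. So $Y\mapsto Y^*$ sends the classes of $X$ to classes of $X^*$, and it may merge some of them. It is known that there is an $X$ with $2=\mathrm{SBi}(X^*)<\mathrm{SBi}(X)$. So the natural first guess is that duality can only lose classes: $\mathrm{SBi}(X^*)\le\mathrm{SBi}(X)$ for every $X$. Let us test it.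

*Reflexive spaces.* If $X$ is reflexive, so is every $Y\overset{c}{\hookrightarrow}X$, and $Y\mapsto Y^*$ is a bijection between the classes of $X$ and those of $X^*$, with inverse given by taking duals again. So $\mathrm{SBi}(X^*)=\mathrm{SBi}(X)$.

*Self-similar spaces.* The spaces $c_0$, $\ell_p$, $C[0,1]$ are covered by the decomposition argument below, which we shall also need later. For a space $X$ let $c_0(X)$, $\ell_p(X)$ be the $c_0$- and $\ell_p$-sums of countably many copies of $X$.

**Lemma 1.1 (absorption).** Let $\Lambda$ denote $c_0$ or $\ell_p$, $1\le p\le\infty$. If $X\cong\Lambda(X)$ and $X\cong U\oplus U_1$, then $X\oplus U\cong X$. Consequently $\mathrm{SBi}(X)=2$.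

*Proof.* We have $X\cong\Lambda(X)\cong\Lambda(U)\oplus\Lambda(U_1)$ and $\Lambda(U)\oplus U\cong\Lambda(U)$ (shift the coordinates). So $X\oplus U\cong X$. If $Y\overset{c}{\hookrightarrow}X\overset{c}{\hookrightarrow}Y$, write $Y\cong X\oplus U'$. Then $U'\overset{c}{\hookrightarrow}Y\overset{c}{\hookrightarrow}X$, so $Y\cong X\oplus U'\cong X$. $\square$

If $X\cong c_0(X)$, then $X^*\cong\ell_1(X^*)$; if $X\cong\ell_p(X)$ with $1\le p<\infty$, then $X^*\cong\ell_q(X^*)$, where $1/p+1/q=1$. So the dual is again self-similar, both indices are $2$, and the guess survives.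

*Trying to prove it.* Given $Y\overset{c}{\hookrightarrow}X^*\overset{c}{\hookrightarrow}Y$, one would like a $Y_0\overset{c}{\hookrightarrow}X$ with $Y_0^*\cong Y$. Then the classes of $X^*$ would all come from $X$. The point where this stops is visible in one example. A projection on $X^*$ need not be the adjoint of a projection on $X$, and its range need not be a dual space at all. Take $X=C[0,1]$. The map sending a measure to its absolutely continuous part is a projection of $X^*$ onto a copy of $L_1[0,1]$, and $L_1[0,1]$ is classically not isomorphic to any dual space. So $X^*$ can have complemented subspaces of which $X$ shows no trace. In this example the index is still $2$ on both sides, but the example tells us where to look for a failure of the guess. We want an $X$ with hardly any complemented subspaces whose dual has a complemented subspace of our choice.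

## 2. A space $E$ with $\mathrm{SBi}(E)=2$ and $\mathrm{SBi}(E^*)\ge3$

The guess is false. To state the result we need one notion.

**Definition (2-dominated sequences, property $(\star)$).** A sequence $(y_k)$ in a Banach space is *2-dominated* if for some $C$
$$\Big\|\sum_{i=1}^m t_i\,(y_{k_{2i}}-y_{k_{2i-1}})\Big\|\le C\Big(\sum_i|t_i|^2\Big)^{1/2}\quad\text{for all }k_1<k_2<\dots<k_{2m},\ t_i\in\mathbb K. \tag{2.1}$$
A Banach space $B$ has *property* $(\star)$ if every 2-dominated sequence in $B$ converges weakly.

Examples: in $\ell_2$ the unit vector basis is 2-dominated with $C=\sqrt2$, and it converges weakly to $0$. In $\ell_1$ the basis is not 2-dominated, since the left side of (2.1) is $2\sum|t_i|$. In $c_0$ the summing sequence $s_k=e_1+\dots+e_k$ is 2-dominated with $C=1$: the differences $s_{k_{2i}}-s_{k_{2i-1}}$ are disjoint blocks of ones, so the left side is $\max|t_i|$. But $(s_k)$ has no weak limit in $c_0$, so $c_0$ fails $(\star)$. Bounded images of 2-dominated sequences are 2-dominated; hence $(\star)$ is invariant under isomorphism.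

**Theorem 2.1.** Let $B$ be a separable Banach space over $\mathbb K$ which is isomorphic to a dual space and has $(\star)$. Then there is a Banach space $E$ over $\mathbb K$ with $\mathrm{SBi}(E)=2$ and $\mathrm{SBi}(E^*)\ge\mathrm{SBi}(B)$.

**Proposition 2.2.** Let $n\ge2$, and let $B$ be a Banach space over $\mathbb K$ with a normalized Schauder basis satisfying
$$\|x\|\ge f(m)^{-1}\sum_{i\le m}\|I_ix\|\quad\text{for all intervals }I_1<\dots<I_m,\qquad \frac{f(m)}{\sqrt m}\to0, \tag{LE}$$
such that $B\cong B\oplus\mathbb K^n$ and $B\not\cong B\oplus\mathbb K^j$ for $1\le j<n$. Then there is $E$ over $\mathbb K$ with $\mathrm{SBi}(E)=2$ and $\mathrm{SBi}(E^*)\ge n+1$.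

**Theorem 2.3.** There is a complex $E$ with $\mathrm{SBi}(E)=2<3\le\mathrm{SBi}(E^*)$.

In (LE), $Ix$ is the coordinate projection of $x$ to the interval $I\subset\mathbb N$, and $m$ and $x$ are arbitrary. For example, by Hölder's inequality the basis of $\ell_p$ satisfies the first part with $f(m)=m^{1-1/p}$, so (LE) holds for $1\le p<2$ and this $f$ just misses it at $p=2$. (The spaces $\ell_p$ are isomorphic to their hyperplanes, so they do not satisfy the remaining hypotheses.) Theorem 2.3 is Proposition 2.2 with $n=2$. For $n>2$, and for real scalars, only the conditional statement of Proposition 2.2 is claimed.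

**Vocabulary.** Subspaces $W_1,\dots,W_m$ form a *closed direct sum* if $\|\sum w_i\|\ge c\sum\|w_i\|$ for some $c>0$. An infinite-dimensional space is *hereditarily indecomposable* (HI) if it contains no closed direct sum of two infinite-dimensional subspaces; $c_0\cong c_0\oplus c_0$ and $\ell_1\cong\ell_1\oplus\ell_1$ are not HI, so an HI space contains neither. An operator is *strictly singular* (SS) if it is not an isomorphic embedding on any infinite-dimensional subspace. A space is *Schur* if weakly null sequences are norm null ($\ell_1$ is, $\ell_2$ is not). In a Schur space weakly Cauchy sequences are norm Cauchy, hence norm convergent. A space is *weakly sequentially complete* (wsc) if weakly Cauchy sequences converge weakly (reflexive and Schur spaces are; $c_0$ is not, by the summing sequence). Schur and wsc pass to subspaces and finite sums. A space is $\mathcal L_\infty$ if its finite-dimensional subspaces lie in finite-dimensional subspaces uniformly isomorphic to $\ell_\infty^n$'s (for instance $c_0$), and it is *injective* if it is complemented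 in every space containing it (for instance $\ell_\infty(\Gamma)$).

**Published results used.**

* [AT] (Argyros–Tolias, *Methods in the theory of hereditarily indecomposable Banach spaces*, Mem. AMS 170 (2004), no. 806.) For every separable real $Z\not\supset\ell_1$ there are a separable HI space $X$ and a surjective operator $Q:X\to Z$ such that $Q^*(Z^*)$ is complemented in $X^*$.
* [BP] (Bourgain–Pisier, Bol. Soc. Bras. Mat. 14 (1983).) Every separable real $N$ embeds into a separable $\mathcal L_\infty$-space $N'$ such that $N'/N$ has the Schur property.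
* [LR] (Lindenstrauss–Rosenthal, Israel J. Math. 7 (1969).) The bidual of an $\mathcal L_\infty$-space is injective, hence complemented in some $\ell_\infty(\Gamma)$.
* [GM] (Gowers–Maurey, *Banach spaces with small spaces of operators*, Math. Ann. 307 (1997); the space $X(\mathcal S)$ for the double shift.) There is a complex $B$ with a normalized Schauder basis satisfying (LE) with $f(m)=\log_2(m+1)$ that is isomorphic to its subspaces of codimension $2$ but not to its hyperplanes.

**Standard facts.**

* (F1) Rosenthal's theorem (Dor in the complex case): a bounded sequence has a weakly Cauchy subsequence or a subsequence equivalent to the $\ell_1$-basis. Hence an infinite-dimensional Schur space contains $\ell_1$. A space with separable dual does not contain $\ell_1$, since otherwise $\ell_\infty$ would be a quotient of its dual.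
* (F2) Mazur: a normalized sequence $(x_n)$ is basic with constant $\le2$ if each $x_{n+1}$ is chosen in a suitable finite-codimensional subspace depending on $x_1,\dots,x_n$; then $|t_n|\le4\|\sum_kt_kx_k\|$. Bessaga–Pełczyński: a weakly null sequence bounded away from $0$ has a basic subsequence; in $c_0$ it has a subsequence equivalent to the $c_0$-basis. In particular every infinite-dimensional subspace of $c_0$ contains $c_0$: pick unit vectors $x_n$ in it vanishing on the first $n$ coordinates.
* (F3) An operator $T$ from $c_0$ into a space not containing $c_0$ satisfies $\|Te_k\|\to0$. Otherwise some subsequence of $(Te_k)$ is weakly null, bounded away from $0$ and, after passing to a further subsequence, basic. Then $\|\sum t_kTe_k\|$ lies between multiples of $\max|t_k|$, so it spans $c_0$.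
* (F4) If $R:U\to W$ is SS, $\dim U=\infty$, $\varepsilon>0$, then $\|R|_{U'}\|\le\varepsilon$ for some infinite-dimensional $U'\subset U$. Indeed $R$ is not bounded below on any finite-codimensional subspace, so by (F2) there is a normalized basic $(u_n)$ with constant $\le2$ and $\|Ru_n\|\le2^{-n-2}\varepsilon$, and then $\|R\sum t_nu_n\|\le\varepsilon\|\sum t_nu_n\|$. Finite sums of SS operators are SS: pass successively to subspaces where each summand is small.
* (F5) Grothendieck's lemma: a relatively compact set lies in the closed absolutely convex hull of a null sequence.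
* (F6) $L_1(\mu)$ is wsc, and $\ell_\infty(\Gamma)^*$ is an $L_1(\mu)$-space.

## 3. Quotients of HI spaces, and what $N^*$ can spoil

Here is the first construction to try. Ignore for a moment the difference between real and complex scalars. Take $B$ with $B\cong B\oplus\mathbb K^2$, $B\not\cong B\oplus\mathbb K$ and $B=A^*$ separable; then $A\not\supset\ell_1$. Apply [AT] to $Z=A$, and let $N=\ker Q$. The space $X$ is HI, so if $X\cong Y\oplus U$ and $Y\cong X\oplus U'$, then $X\cong X\oplus U\oplus U'$ forces $U,U'$ to be finite-dimensional. Thus $X$ has hardly any complemented subspaces that could count. On the other hand $Q^*Z^*=N^\perp$ is complemented in $X^*$ and $X^*/N^\perp\cong N^*$, so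
$$X^*\cong B\oplus N^* ,$$
and $B\oplus N^*$, $B\oplus\mathbb K\oplus N^*$ both belong to the family for $X^*$. The rich dual over the poor space is there.

The argument stops at one point: nothing shows that these two spaces are not isomorphic. If $N^*\cong N^*\oplus\mathbb K$, for instance, they are. The theorem [AT] says nothing about $N^*$, and knowing $B\not\cong B\oplus\mathbb K$ does not help unless $B$ can be read off from $B\oplus N^*$ in an isomorphically invariant way.

Two changes repair this. First, we do not put $B$ itself into the dual, but a space $\mathcal J(B)$ built in the style of James, in which $B$ is encoded by weak limits that exist in the bidual but not in the space. A functor $\mathcal G$ will recover $B$ from $\mathcal J(B)\oplus M$ for every wsc space $M$. Second, we enlarge $N$ to a space $N'$ with $N'^*$ wsc, and $X$ accordingly to a space $X'$, so that $X'^*\cong\mathcal J(B)\oplus N'^*$. The price is that $X'$ is no longer close to indecomposable. It is paid by adding to $X'$ a self-similar space $V$, with $V^*$ wsc, which absorbs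 in the sense of Lemma 1.1 all the complemented subspaces that matter.

## 4. The functor $\mathcal G$: bidual limits of 2-dominated sequences

**Purpose.** We define an isomorphic invariant that ignores wsc summands.

Let $(y_k)\subset Y$ be 2-dominated with constant $C$ and let $f\in Y^*$. Put $d_i=y_{k_{2i}}-y_{k_{2i-1}}$. Applying $f$ to (2.1) gives $|\sum t_if(d_i)|\le C\|f\|\,\|t\|_2$ for all $t$, hence $\sum_i|f(d_i)|^2\le C^2\|f\|^2$ for all increasing $(k_i)$. If $(f(y_k))$ were not Cauchy, we could choose $k_1<k_2<\cdots$ with all $|f(d_i)|\ge\delta>0$, a contradiction. So $(y_k)$ is weakly Cauchy, hence bounded, and it $w^*$-converges in $Y^{**}$.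

**Definition.** $G(Y)\subset Y^{**}$ is the set of $w^*$-limits of 2-dominated sequences of $Y$. It is a linear space containing $Y$ (constant sequences). Put $\mathcal G(Y)=G(Y)/Y\subset Y^{**}/Y$, with the norm of $Y^{**}/Y$.

If $T:Y\to Y'$ is an operator, then $T^{**}$ maps $G(Y)$ into $G(Y')$ and $Y$ into $Y'$, so it induces a bounded operator $\mathcal G(T):\mathcal G(Y)\to\mathcal G(Y')$, linearly in $T$ and compatibly with composition. So $\mathcal G$ is a linear functor; isomorphic spaces have isomorphic $\mathcal G$, and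
$$\mathcal G(Y_1\oplus Y_2)\cong\mathcal G(Y_1)\oplus\mathcal G(Y_2). \tag{4.1}$$
If $M$ is wsc, each 2-dominated sequence of $M$, being weakly Cauchy, has its limit in $M$, so $\mathcal G(M)=0$. On the other hand $\mathcal G(c_0)\ne0$: the summing sequence produces $(1,1,1,\dots)\in\ell_\infty\setminus c_0$.

## 5. James sums and the recovery of $B$ from $\mathcal J(B)$

**Purpose.** For $B=A^*$ with $(\star)$ we build a space $J(A)^*$ with $\mathcal G(J(A)^*)\cong B$. For $A=\mathbb K$ it is the dual of the James space, and $\mathcal G$ of it is $\mathbb K$.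

### 5.1. The spaces $J(A)$ and $\tilde J(A)$

For a sequence $a=(a_n)_{n\ge1}$ in a Banach space $A$ put $a_0=0$ and
$$\|a\|_J=\sup_{0\le p_0<p_1<\dots<p_m}\Big(\sum_{i=1}^m\|a_{p_i}-a_{p_{i-1}}\|^2\Big)^{1/2}.$$
The chain $0<n$ shows $\|a\|_J\ge\sup_n\|a_n\|$. If $\|a\|_J<\infty$, then $(a_n)$ is Cauchy (otherwise there would be infinitely many disjoint jumps of size $\ge\delta$); let $a_\infty$ be its limit, so $\|a_\infty\|\le\|a\|_J$. Put
$$\tilde J(A)=\{a:\|a\|_J<\infty\},\qquad J(A)=\{a\in\tilde J(A):a_\infty=0\}.$$
The norm is a supremum of seminorms that are continuous for coordinatewise convergence, so $\tilde J(A)$ is complete, and $J(A)$ is closed in it. A constant sequence $\mathrm{const}\,x=(x,x,\dots)$ has norm $\|x\|$, and $\tilde J(A)=J(A)+\{\text{constants}\}$.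

Let $J_N(A)=A^N$ with the analogous norm using only indices $0\le p_i\le N$. Extend $a\in J_N(A)$ by zeros. In any chain the jumps inside $[0,N]$ contribute at most $\|a\|_{J_N}^2$, and at most one further jump is nonzero, the one leaving $[0,N]$, of norm some $\|a_p\|\le\|a\|_{J_N}$. So
$$\text{extension by zeros multiplies the norm by at most }\sqrt2, \tag{5.1}$$
and the map $P_Na=a1_{[1,N]}$ has norm $\le\sqrt2$ on $\tilde J(A)$. In the same way, placing $x\in A$ at position $n$ costs at most $\sqrt2$.

**Step 1: finitely supported sequences are dense in $J(A)$.** Let $a\in J(A)$ and $\varepsilon>0$. Take a chain $p_0<\dots<p_m$ with $\sum\|a_{p_i}-a_{p_{i-1}}\|^2\ge\|a\|_J^2-\varepsilon$, let $N\ge p_m$ and $b=a1_{(N,\infty)}$. In any chain, the jumps of $b$ inside $(N,\infty)$ contribute at most $\varepsilon$, because concatenating them with the $p$'s gives a chain for $a$. There is at most one further nonzero jump, of norm $\|a_q\|$ with $q>N$. Thus $\|b\|_J^2\le\varepsilon+\sup_{q>N}\|a_q\|^2$, and the last term tends to $0$ as $N\to\infty$.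

**Step 2: an upper 2-estimate.** If $v_1,\dots,v_m$ are supported in successive intervals $I_1<\dots<I_m$, then
$$\Big\|\sum_kv_k\Big\|_J^2\le5\sum_k\|v_k\|_J^2 .$$
Let $x=\sum v_k$ and take a chain. The jumps with both ends in $I_k$ contribute at most $\|v_k\|_J^2$. For the other jumps use $\|x_q-x_p\|^2\le2\|x_p\|^2+2\|x_q\|^2$. Each $I_k$ contains at most one starting point of a jump leaving it and at most one end point of a jump entering it, and the coordinates there have norm $\le\|v_k\|_J$; points outside all intervals give $0$. So these jumps contribute at most $4\sum\|v_k\|_J^2$.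

**Step 3: $\|\varphi-\varphi P_N\|\to0$ for $\varphi\in J(A)^*$.** Otherwise there is $\delta>0$ with $\|\varphi(1-P_N)\|>\delta$ for infinitely many $N$. By Step 1 we find inductively $N_1<N_2<\cdots$ and finitely supported $a^k$ with $\|a^k\|_J\le1$ such that the vectors $v_k=(1-P_{N_k})a^k$ lie in successive intervals and, after multiplying $a^k$ by a unimodular scalar, $\varphi(v_k)>\delta$. Here $\|v_k\|_J\le1+\sqrt2\le3$. By Step 2, $m\delta<\varphi(\sum_{k\le m}v_k)\le\|\varphi\|\,3\sqrt{5m}$ for all $m$, which is impossible.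

For $b\in A^*$ let $e_n^*\otimes b\in J(A)^*$ be the functional $a\mapsto b(a_n)$. Since $\varphi P_N=\sum_{n\le N}e_n^*\otimes b_n$, where $b_n\in A^*$ is $\varphi$ restricted to position $n$, Step 3 says that *finitely supported functionals $\sum_{n\le N}e_n^*\otimes b_n$ are dense in $J(A)^*$*.

### 5.2. The functor $\mathcal J$ and the identity $\mathcal J(A^*)=J(A)^*$

To compare $J(A)^*$ for different spaces we need a version that does not mention the predual. For a Banach space $W$ let $c_{00}(W)$ be the finitely supported sequences in $W$, and let $\mathcal J(W)$ be its completion under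
$$\|(w_n)\|_*=\sup\Big\{\Big|\sum\langle w_n,\beta_n\rangle\Big|:\beta\in J(W^*),\ \|\beta\|_J\le1\Big\}.$$
For $s\in W$ let $e_n^*\otimes s$ be the sequence with $s$ in position $n$ and $0$ elsewhere. An operator $T:W\to W'$ induces $\mathcal J(T):(w_n)\mapsto(Tw_n)$, of norm $\le\|T\|$, because $T^*$ acts coordinatewise from $J(W'^*)$ to $J(W^*)$ with norm $\le\|T\|$. So $\mathcal J$ is a linear functor, $\mathcal J(W\oplus W')\cong\mathcal J(W)\oplus\mathcal J(W')$, and $W\overset{c}{\hookrightarrow}W'$ implies $\mathcal J(W)\overset{c}{\hookrightarrow}\mathcal J(W')$.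

**Lemma 5.1.** The identity of $c_{00}(A^*)$ extends to an isomorphism $\mathcal J(A^*)\cong J(A)^*$.

*Proof.* The map $a\mapsto\big((a_{p_i}-a_{p_{i-1}})_i\big)$, over the finitely many chains in $[0,N]$, embeds $J_N(A)$ isometrically into a finite $\ell_\infty$-sum of spaces $\ell_2^m(A)$. The second adjoint of an isometric embedding is an isometric embedding, and here it is given by the same formula on $(A^{**})^N$, with values in the corresponding sum of the $\ell_2^m(A^{**})$. Hence
$$J_N(A)^{**}=J_N(A^{**})\quad\text{isometrically.} \tag{5.2}$$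
For $y=(b_1,\dots,b_N)\in(A^*)^N$ let $|y|_N$ be its norm in $J_N(A)^*$; by (5.2) it is the supremum of $|\sum\langle b_n,\beta_n\rangle|$ over the unit ball of $J_N(A^{**})$. Let $\|y\|_1$ be its norm in $J(A)^*$. Then
$$\|y\|_1\le\|y\|_*\le|y|_N\le\sqrt2\,\|y\|_1. \tag{5.3}$$
The first inequality holds because $J(A)\subset J(A^{**})$ isometrically; the second because restricting $\beta\in J(A^{**})$ to $[1,N]$ does not increase the norm; the third by (5.1). Thus $\|\cdot\|_1$ and $\|\cdot\|_*$ are equivalent on $c_{00}(A^*)$, which is dense in both spaces. $\square$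

### 5.3. Computation of $\mathcal G(J(A)^*)$

**Proposition 5.2.** Let $B=A^*$ have $(\star)$ and let $Y=J(A)^*$. For $s\in B$ let $L_s\in Y^{**}$ be the $w^*$-limit of $(e_n^*\otimes s)_n$. Then $G(Y)=Y+\{L_s:s\in B\}$, and $s\mapsto L_s+Y$ is an isomorphism of $B$ onto $\mathcal G(Y)$.

**Step 1: the dual of $Y$ is $\tilde J(A^{**})$.** We need this to test elements of $Y^{**}$. For $\beta\in\tilde J(A^{**})$ and finitely supported $y=(b_n)$ put $\psi_\beta(y)=\sum\langle b_n,\beta_n\rangle$. If $y$ is supported in $[1,N]$, then $|\psi_\beta(y)|\le|y|_N\|\beta\|_J\le\sqrt2\|\beta\|_J\|y\|_1$ by (5.3), so $\psi_\beta$ extends to $Y$ with $\|\psi_\beta\|\le\sqrt2\|\beta\|_J$. Conversely, for $\psi\in Y^*$ put $\beta_n=\psi(e_n^*\otimes\cdot)\in B^*=A^{**}$. For $y\in B^N$ we have $|\psi(y)|\le\|\psi\|\,\|y\|_1\le\|\psi\|\,|y|_N$, so $(\beta_1,\dots,\beta_N)$ has norm at most $\|\psi\|$ in $(J_N(A)^*)^*=J_N(A^{**})$. As $N$ is arbitrary, $\|\beta\|_J\le\|\psi\|$, and $\psi=\psi_\beta$ by density. So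
$$Y^*=\{\psi_\beta:\beta\in\tilde J(A^{**})\},\qquad\|\beta\|_J\le\|\psi_\beta\|\le\sqrt2\,\|\beta\|_J. \tag{5.4}$$

**Step 2: $L_s$ exists and lies in $G(Y)$.** For $a\in J(A)$ and $k_1<\dots<k_{2m}$, Cauchy–Schwarz gives $\big|\sum t_i\,s(a_{k_{2i}}-a_{k_{2i-1}})\big|\le\|s\|\,\|t\|_2\,\|a\|_J$. So $(e_n^*\otimes s)_n$ is 2-dominated, and
$$L_s(\psi_\beta)=\lim_n\langle s,\beta_n\rangle=\langle s,\beta_\infty\rangle. \tag{5.5}$$

**Step 3: every element of $G(Y)$ has the form $\varphi+L_s$ with $\varphi\in Y$.** This is where $(\star)$ enters. Let $(y_k)$ be 2-dominated and $y_k\to y^{**}$ in the $w^*$-topology. Let $q_n:Y\to B$ be the coordinate maps (of norm $\le\sqrt2$), and define $\Sigma:Y\to B=A^*$ by $\langle\Sigma y,a\rangle=\psi_{\mathrm{const}\,a}(y)$, a bounded operator by (5.4). For finitely supported $y=(b_n)$ we have $\Sigma y=\sum b_n$; hence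
$$\langle\Sigma y,\beta\rangle=\psi_{\mathrm{const}\,\beta}(y)\quad\text{for all }\beta\in B^* \tag{5.6}$$
holds for finitely supported $y$, and by continuity for all $y\in Y$. The sequences $(q_ny_k)_k$ and $(\Sigma y_k)_k$ are 2-dominated in $B$, so by $(\star)$ they converge weakly: $q_ny_k\to b_n$ and $\Sigma y_k\to s'$. Let $\varphi\in J(A)^*=Y$ be $\varphi(a)=\lim_ky_k(a)$. Testing on vectors supported at position $n$ gives $q_n\varphi=b_n$. Put $s=s'-\Sigma\varphi$. We check that $y^{**}$ and $\varphi+L_s$ agree on $Y^*$.

For finitely supported $\beta$ we have $\psi_\beta(y)=\sum\langle q_ny,\beta_n\rangle$ for all $y\in Y$, so $\psi_\beta(y_k)\to\sum\langle b_n,\beta_n\rangle=\psi_\beta(\varphi)$, while $L_s(\psi_\beta)=0$. As finitely supported sequences are dense in $J(A^{**})$ (Step 1 of 5.1) and $\beta\mapsto\psi_\beta$ is continuous, $y^{**}$ and $\varphi+L_s$ agree on $\psi_\beta$ for all $\beta\in J(A^{**})$. For constant sequences (5.6) gives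
$$\psi_{\mathrm{const}\,\beta}(y_k)=\langle\Sigma y_k,\beta\rangle\to\langle s',\beta\rangle=\langle\Sigma\varphi,\beta\rangle+\langle s,\beta\rangle=\psi_{\mathrm{const}\,\beta}(\varphi)+L_s(\psi_{\mathrm{const}\,\beta}).$$
Since $\tilde J(A^{**})=J(A^{**})+\{\text{constants}\}$, we get $y^{**}=\varphi+L_s$.

**Step 4: the norm of $L_s+Y$.** By (5.5) and $\|\beta_\infty\|\le\|\beta\|_J\le\|\psi_\beta\|$, we have $\|L_s+Y\|\le\|L_s\|\le\|s\|$. For the lower bound let $y\in Y$, $\beta\in B^*$, $\|\beta\|=1$, and $\tau_N\beta=(0,\dots,0,\beta,\beta,\dots)$ with $N$ zeros. Then $\|\tau_N\beta\|_J=1$, so $\|\psi_{\tau_N\beta}\|\le\sqrt2$, and $L_s(\psi_{\tau_N\beta})=\langle s,\beta\rangle$. Moreover $\psi_{\tau_N\beta}(y)\to0$ as $N\to\infty$: this is clear for finitely supported $y$, and the functionals are uniformly bounded. Hence $\sqrt2\,\|L_s-y\|\ge|\langle s,\beta\rangle|$, and taking the supremum over $\beta$, $\|L_s-y\|\ge\|s\|/\sqrt2$. $\square$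

**Corollary 5.3.** If $B=A^*$ has $(\star)$ and $W\overset{c}{\hookrightarrow}B$, then $\mathcal G(\mathcal J(W))\cong W$.

*Proof.* For any $W$ and $s\in W$ the computation of Step 2, with $\beta\in J(W^*)$ in place of $a$, shows that $(e_n^*\otimes s)_n$ is 2-dominated in $\mathcal J(W)$. Let $L^W(s)\in\mathcal G(\mathcal J(W))$ be the class of its limit. The map $L^W$ is linear, and $\|L^W(s)\|\le\|s\|$ since $\|e_n^*\otimes s\|_*\le\|s\|$. It is natural: $\mathcal G(\mathcal J(T))L^W(s)=L^{W'}(Ts)$ for $T:W\to W'$, because $\mathcal J(T)(e_n^*\otimes s)=e_n^*\otimes Ts$. By Lemma 5.1 and Proposition 5.2, $L^B$ is an isomorphism of $B$ onto $\mathcal G(\mathcal J(B))$.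

Let $i:W\to B$, $r:B\to W$ with $ri=\mathrm{id}_W$, and $i_\#=\mathcal G(\mathcal J(i))$, $r_\#=\mathcal G(\mathcal J(r))$, so $r_\#i_\#=\mathrm{id}$. If $\omega\in\mathcal G(\mathcal J(W))$, then $i_\#\omega=L^B(b)$ for some $b\in B$, so $\omega=r_\#L^B(b)=L^W(rb)$. Hence $L^W$ is onto. It is bounded below, because $i_\#L^W=L^Bi$ is bounded below. $\square$

## 6. The HI-type space $X$ over $Z=J(A)$

From now on $B$ is as in Theorem 2.1. If $\dim B<\infty$, then $\mathrm{SBi}(B)=2$, and $E=\ell_2$ works. So let $\dim B=\infty$, and, replacing $B$ by an isomorphic space, $B=A^*$. Then $A$ is separable. Put $Z=J(A)$. It is separable by density of finitely supported sequences. Its dual $Z^*\cong\mathcal J(B)$ is separable too, being the closed span of countably many copies of $B$; so $Z\not\supset\ell_1$ by (F1).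

**Lemma 6.1.** There are a separable $X$ over $\mathbb K$ and a surjection $Q:X\to Z$ such that $Q^*Z^*$ is complemented in $X^*$ and

(HD) $X$ contains no closed direct sum of three infinite-dimensional subspaces.

In particular $X\not\supset c_0,\ell_1$, since each of these is isomorphic to the sum of three copies of itself.

If $\mathbb K=\mathbb R$, this is [AT]: an HI space does not even contain a closed direct sum of two. Let $\mathbb K=\mathbb C$.

**Step 1: complexify the real theorem.** The underlying real space $Z_{\mathbb R}$ has separable dual, so it does not contain $\ell_1$. Take from [AT] a real HI space $X_0$, a surjection $Q_0:X_0\to Z_{\mathbb R}$ and an operator $r_0:X_0^*\to Z_{\mathbb R}^*$ with $r_0Q_0^*=\mathrm{id}$. Let $X=X_0\oplus iX_0$ be the complexification and $Q(x+iy)=Q_0x+iQ_0y$, where $i$ on the right is the multiplication of $Z$. This is complex-linear and onto. For $\Phi\in X^*$ write $\Phi|_{X_0}=g+ih$ with $g,h\in X_0^*$, and put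
$$r_1\Phi=r_0g+i\,r_0h,\qquad(r\Phi)(z)=\tfrac12\big[(r_1\Phi)(z)-i(r_1\Phi)(iz)\big].$$
Since $(i\Phi)|_{X_0}=-h+ig$, we have $r_1(i\Phi)=i\,r_1\Phi$, so $r$ is complex-linear in $\Phi$, and it is bounded. Also
$$(r\Phi)(iz)=\tfrac12\big[(r_1\Phi)(iz)+i(r_1\Phi)(z)\big]=i\,(r\Phi)(z),$$
so $r\Phi\in Z^*$. If $\Phi=Q^*\zeta$, then $g=Q_0^*(\mathrm{Re}\,\zeta)$ and $h=Q_0^*(\mathrm{Im}\,\zeta)$, so $r_1\Phi=\zeta$ and $r\Phi=\zeta$. Hence $rQ^*=\mathrm{id}$, and $Q^*r$ is a projection of $X^*$ onto $Q^*Z^*$.

It remains to prove (HD). As a real space $X=X_0\oplus X_0$. We use the equivalent norm $\|(x,y)\|=\max(\|x\|,\|y\|)$ and the coordinate projections $p_1,p_2$, and show that $X_0\oplus X_0$ contains no closed direct sum of three infinite-dimensional real subspaces.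

**Step 2: two embedded spaces can be nearly matched in $X_0$.** *Let $\alpha:U\to X_0$, $\gamma:W\to X_0$ be isomorphic embeddings of infinite-dimensional spaces and $\varepsilon>0$. Then there are an infinite-dimensional $U'\subset U$ and an operator $\kappa:U'\to W$ with $\|\alpha u-\gamma\kappa u\|\le\varepsilon\|u\|$ on $U'$. If $\|\alpha u\|\ge c\|u\|$ and $\varepsilon\le c/2$, then $\|\kappa u\|\ge\frac{c}{2\|\gamma\|}\|u\|$, a bound independent of $\varepsilon$.*

First, any two infinite-dimensional subspaces $H,H'$ of $X_0$ contain unit vectors arbitrarily close to each other. Suppose $\|a-b\|\ge d>0$ for all unit $a\in H$, $b\in H'$. For $\|a\|=1$ and $b=\lambda b'$ with $\|b'\|=1$, $0\le\lambda\le1$, we have $1-\lambda\le\|a-b\|$, so $d\le\|a-b'\|\le\|a-b\|+(1-\lambda)\le2\|a-b\|$. By homogeneity and symmetry $\|a-b\|\ge\frac d2\max(\|a\|,\|b\|)$ for all $a\in H$, $b\in H'$, so $H,H'$ form a closed direct sum, contradicting HI.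

So we can choose inductively $u_n\in U$, $w_n\in W$ with $\|\alpha u_n\|=\|\gamma w_n\|=1$ and $\|\alpha u_n-\gamma w_n\|<\varepsilon_n$, taking $\alpha u_n$ in suitable finite-codimensional subspaces of $\alpha U$, so that $(\alpha u_n)$ is basic with constant $\le2$ by (F2). Put $\kappa(\sum t_nu_n)=\sum t_nw_n$ for finite sums. For $u=\sum t_nu_n$ we have $|t_n|\le4\|\alpha u\|$, so
$$\|\alpha u-\gamma\kappa u\|\le4\|\alpha\|\Big(\sum\varepsilon_n\Big)\|u\|\le\varepsilon\|u\|$$
for small $\varepsilon_n$. As $\gamma$ is an embedding, $\kappa$ is bounded, so it extends to $U'=[u_n]$ with the same estimate. Finally $\|\gamma\|\|\kappa u\|\ge\|\alpha u\|-\varepsilon\|u\|\ge\frac c2\|u\|$.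

**Step 3: three summands are impossible.** Let $W_1\oplus W_2\oplus W_3\subset X_0\oplus X_0$ be a closed direct sum of infinite-dimensional subspaces. *It suffices to find infinite-dimensional $U,U'$ in it forming a closed direct sum with $\|p_1x\|\le\frac12\|x\|$ on $U\oplus U'$.* For then $\|p_2x\|=\|x\|$ there, so $p_2$ embeds $U\oplus U'$ isometrically into $X_0$, contradicting HI. If $p_1|_{W_i}$ is not SS, shrink $W_i$ so that $p_1|_{W_i}$ is an embedding. Let $\varepsilon>0$ be small.

* *$p_1|_{W_i}$ is SS for at least two $i$.* By (F4) take $U,U'$ in these two $W_i$ with $\|p_1|_U\|,\|p_1|_{U'}\|\le\varepsilon$. Here $\|u+u'\|\ge c'(\|u\|+\|u'\|)$ and $\|p_1(u+u')\|\le\varepsilon(\|u\|+\|u'\|)$.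
* *$p_1|_{W_i}$ is SS for exactly one $i$, say $i=3$.* Take $U'\subset W_3$ with $\|p_1|_{U'}\|\le\varepsilon$. Step 2 with $\alpha=p_1|_{W_1}$, $\gamma=p_1|_{W_2}$ gives an infinite-dimensional $U_1\subset W_1$ and $\kappa:U_1\to W_2$ with $\|p_1(a-\kappa a)\|\le\varepsilon\|a\|$. Let $U=\{a-\kappa a:a\in U_1\}$. The $W_1$- and $W_3$-components of $(a-\kappa a)+u'$ are $a$ and $u'$, so its norm is $\ge c'(\|a\|+\|u'\|)$ with $c'$ independent of $\varepsilon$, while $p_1$ of it has norm $\le\varepsilon(\|a\|+\|u'\|)$.
* *$p_1|_{W_i}$ is SS for no $i$.* Apply Step 2 twice, the second time inside the space obtained the first time, to get an infinite-dimensional $D\subset W_1$ and operators $\kappa:D\to W_2$, $\mu:D\to W_3$ with $\|p_1(a-\kappa a)\|,\|p_1(a-\mu a)\|\le\varepsilon\|a\|$ on $D$. Put $U=\{a-\kappa a:a\in D\}$, $U'=\{b-\mu b:b\in D\}$. The $W_2$- and $W_3$-components of $(a-\kappa a)+(b-\mu b)$ are $-\kappa a$ and $-\mu b$. By the lower bound in Step 2 its norm is $\ge c'(\|a\|+\|b\|)$ with $c'$ independent of $\varepsilon$, while $p_1$ of it has norm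 $\le\varepsilon(\|a\|+\|b\|)$.

In all cases the parametrization of $U\oplus U'$ is bounded and bounded below, so $U,U'$ are closed and infinite-dimensional and form a closed direct sum. Moreover $\|p_1\|\le\varepsilon/c'$ on it, and we take $\varepsilon\le c'/2$. $\square$

## 7. Enlarging the kernel: the pushout $X'$

Let $N=\ker Q$. This section replaces the uncontrolled $N^*$ of Section 3 by a wsc space.

**Lemma 7.1.** There is $N'\supset N$ (isomorphic embedding) such that $S:=N'/N$ is Schur and $N'^*$ is wsc.

*Proof.* Real case: take $N'$ from [BP]. By [LR], $N'^{**}$ is complemented in some $\ell_\infty(\Gamma)$, so $N'^{***}$ is isomorphic to a complemented subspace of $\ell_\infty(\Gamma)^*$, which is an $L_1(\mu)$-space. By (F6) $N'^{***}$ is wsc, and so is its subspace $N'^*$.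

Complex case: let $N'_0\supset N_{\mathbb R}$ be the real solution, let $(\cdot)_{\mathbb C}$ denote complexification, and let $m:(N_{\mathbb R})_{\mathbb C}\to N$, $m(x\otimes1+y\otimes i)=x+iy$, a complex-linear surjection. Put $N'=(N_0')_{\mathbb C}/\ker m$. Then $N\cong(N_{\mathbb R})_{\mathbb C}/\ker m\subset N'$. The quotient is $N'/N\cong(N_0')_{\mathbb C}/(N_{\mathbb R})_{\mathbb C}\cong(N_0'/N_{\mathbb R})_{\mathbb C}$, which as a real space is a sum of two Schur spaces, hence Schur. Finally $N'^*\cong(\ker m)^\perp\subset((N_0')_{\mathbb C})^*$, and the last space is, as a real space, isomorphic to $N_0'^*\oplus N_0'^*$, hence wsc. (Weak convergence is the same over $\mathbb R$ and over $\mathbb C$.) $\square$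

**The space $X'$.** Let $X'=(X\oplus N')/\{(n,-n):n\in N\}$, the pushout of $X\supset N\subset N'$. (If $N'=N$, it is just $X$.) With the sum norm, the class of $(x,0)$ has norm $\inf_n(\|x+n\|_X+\|n\|_{N'})$, which is equivalent to $\|x\|_X$, because the two norms on $N$ are equivalent; likewise for $N'$. So $X,N'\subset X'$ isomorphically, $X+N'=X'$, $X\cap N'=N$,
$$X'/X\cong N'/N=S,\qquad X'/N'\cong X/N\cong Z .$$
Let $\pi:X'\to S$ be the quotient map with kernel $X$.

**(7.1)** $X'^*\cong Z^*\oplus N'^*$. *Proof.* $N^\perp=Q^*Z^*$ is complemented in $X^*$ and is the kernel of the restriction $X^*\to N^*$, which is onto by Hahn–Banach. So this restriction has a bounded linear right inverse $\sigma$. For $g\in N'^*$ the functional equal to $\sigma(g|_N)$ on $X$ and to $g$ on $N'$ is well defined, since both are $g|_N$ on $X\cap N'=N$, and bounded, since $X'$ is a quotient of $X\oplus N'$. Thus the restriction $X'^*\to N'^*$ has a bounded right inverse. Its kernel is $(X'/N')^*\cong Z^*$. $\square$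

**(7.2)** $X'\not\supset c_0$. *Proof.* Let $(u_n)\subset X'$ be equivalent to the $c_0$-basis. It is weakly null, so $\pi u_n\to0$ weakly and, $S$ being Schur, in norm. Passing to a subsequence, we can perturb the $u_n$ by summably small amounts into $X$, and $X\supset c_0$, contradicting Lemma 6.1. $\square$

## 8. The absorbing space $V$ and $E=X'\oplus V$

What must be absorbed? In Section 9 we meet operators $T$ on $X'$ that are compact on $X$. On $X$ such a $T$ is controlled by countably many functionals tending to $0$, that is, by a map to $c_0$; modulo $X$ only $S$ is left. So $T$ factors through a subspace $F$ of $S\oplus c_0$. It need not extend to all of $S\oplus c_0$, and therefore we absorb all these subspaces $F$ at once.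

**Definition.** Let $\mathcal F$ be the set of subspaces $F$ of $S\oplus_\infty c_0$ whose projection to $S$ is onto. For $F\in\mathcal F$ let $C_F=F\cap(0\oplus c_0)$, the kernel of $p_S:F\to S$. Put
$$V=\Big(\bigoplus_{(F,n)\in\mathcal F\times\mathbb N}F\Big)_{c_0},\qquad E=X'\oplus V .$$

For instance $S\oplus c_0\in\mathcal F$ and $S\oplus0\in\mathcal F$. Reindexing gives $V\cong c_0(V)$ and $V\oplus V\cong V$, and Lemma 1.1 yields
$$V\oplus U\cong V\quad\text{whenever }U\overset{c}{\hookrightarrow}V. \tag{8.1}$$
For a set $\Delta$ of coordinates let $\Pi_\Delta$ be the coordinate projection.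

**Lemma 8.1.** Every operator from a subspace of $X$ into $E/X\cong S\oplus V$ is SS.

*Proof.* The space $S\oplus V$ embeds into a $c_0$-sum of copies of $S\oplus_\infty c_0$. If an operator as in the lemma were not SS, some infinite-dimensional subspace of $X$ would be isomorphic to a subspace $U$ of this $c_0$-sum. As $X\not\supset c_0,\ell_1$, it suffices that every infinite-dimensional subspace $U$ of the $c_0$-sum contains $c_0$ or $\ell_1$.

First let $U\subset S\oplus_\infty c_0$. If $p_S|_U$ is not SS, some infinite-dimensional subspace of $U$ embeds in the Schur space $S$, hence contains $\ell_1$ by (F1). If $p_S|_U$ is SS, then by (F4) $\|p_S\|\le\frac12$ on some infinite-dimensional $U_1\subset U$; the projection to $c_0$ is isometric on $U_1$, and $U_1\supset c_0$ by (F2).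

In general, if some coordinate projection is not SS on $U$, we are in the previous case. Otherwise $\Pi_\Delta|_U$ is SS for all finite $\Delta$ by (F4). Let $\varepsilon_j>0$ be small and $\Delta_0=\emptyset$. Choose inductively unit vectors $u_j\in U$ with $\|\Pi_{\Delta_{j-1}}u_j\|<\varepsilon_j$ and finite $\Delta_j\supset\Delta_{j-1}$ with $\|u_j-\Pi_{\Delta_j}u_j\|<\varepsilon_j$. The vectors $\Pi_{\Delta_j\setminus\Delta_{j-1}}u_j$ are disjointly supported with norms in $[1-2\varepsilon_j,1]$, so they are equivalent to the $c_0$-basis, and they differ from $u_j$ by at most $2\varepsilon_j$. For small $\varepsilon_j$, $[u_j]\cong c_0$. $\square$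

**Lemma 8.2.** $V^*$ is wsc.

**Step 1: $C^*$ is Schur for every subspace $C\subset c_0$.** Otherwise, after passing to a subsequence, there are $f_n\to0$ weakly in $C^*$, $\delta>0$ and $x_n\in C$ with $\|x_n\|\le1$, $|f_n(x_n)|\ge\delta$. Since $c_0$ has separable dual, $C\not\supset\ell_1$, and by (F1) we may assume that $(x_n)$ is weakly Cauchy. As $f_n\to0$ pointwise, choose $n_1<n_2<\cdots$ with $|f_{n_k}(x_{n_{k-1}})|<\delta/2$ for $k\ge2$. Then $z_k=x_{n_k}-x_{n_{k-1}}$ is weakly null and $|f_{n_k}(z_k)|\ge\delta/2$; in particular $(z_k)$ is bounded away from $0$. By (F2), after passing to a subsequence, $(z_k)$ is equivalent to the $c_0$-basis. The functionals $f_{n_k}|_{[z_j]}$ are weakly null in $[z_j]^*\cong\ell_1$, hence norm null, contradicting $|f_{n_k}(z_k)|\ge\delta/2$.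

**Step 2: $F^*$ is wsc for $F\in\mathcal F$.** The restriction $\rho:F^*\to C_F^*$ is onto. Since $F/C_F\cong S$ by the open mapping theorem, $\ker\rho\cong S^*=(N'/N)^*\cong N^\perp\subset N'^*$, which is wsc. Let $(f_n)$ be weakly Cauchy in $F^*$. Then $(\rho f_n)$ is weakly Cauchy in the Schur space $C_F^*$, so it converges in norm, say to $\rho f$. As $\rho$ is open, there are $h_n$ with $\rho h_n=\rho(f_n-f)$ and $\|h_n\|\to0$. Then $s_n=f_n-f-h_n\in\ker\rho$ is weakly Cauchy, hence weakly convergent, and so is $f_n=f+s_n+h_n$.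

**Step 3: an $\ell_1$-sum $G=(\bigoplus_{\gamma\in\Gamma}G_\gamma)_{\ell_1}$ of wsc spaces is wsc.** This applies to $V^*$, the $\ell_1$-sum of the spaces $F^*$. Let $(g_k)$ be weakly Cauchy in $G$. Each $(g_k(\gamma))_k$ converges weakly to some $g(\gamma)\in G_\gamma$, and $\sum_{\gamma\in\Delta}\|g(\gamma)\|\le\sup_k\|g_k\|$ for finite $\Delta$, so $g\in G$. Put $h_k=g_k-g$. Then $(h_k)$ is weakly Cauchy, and $\Pi_\Delta h_k\to0$ weakly for every finite $\Delta$. We claim
$$\inf_{\Delta\text{ finite}}\ \sup_k\|h_k-\Pi_\Delta h_k\|=0. \tag{8.2}$$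
If not, there is $\varepsilon>0$ such that for each finite $\Delta$ some $k$ has $\|(1-\Pi_\Delta)h_k\|>\varepsilon$. This $k$ can be taken $\ge K$ for any prescribed $K$: first enlarge $\Delta$ so that $\|(1-\Pi_\Delta)h_k\|\le\varepsilon$ for all $k<K$. We build one functional that makes $(h_k)$ oscillate. Start with $\Delta_0=\emptyset$. Given a finite $\Delta_{j-1}$ and $f_\gamma\in B_{G_\gamma^*}$ for $\gamma\in\Delta_{j-1}$, choose $k_j>k_{j-1}$ with
$$\Big|\sum_{\gamma\in\Delta_{j-1}}f_\gamma(h_{k_j}(\gamma))\Big|<\frac\varepsilon8,\qquad\|(1-\Pi_{\Delta_{j-1}})h_{k_j}\|>\varepsilon .$$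
Then choose a finite $\Delta_j\supset\Delta_{j-1}$ with $\|(1-\Pi_{\Delta_j})h_{k_j}\|<\varepsilon/8$, and for $\gamma\in\Delta_j\setminus\Delta_{j-1}$ choose $f_\gamma\in B_{G_\gamma^*}$ with $f_\gamma(h_{k_j}(\gamma))=(-1)^j\|h_{k_j}(\gamma)\|$. Let $f=(f_\gamma)\in G^*$, with $f_\gamma=0$ for all other $\gamma$. Then $|f(h_{k_j})-(-1)^j\theta_j|\le\varepsilon/4$, where $\theta_j=\sum_{\gamma\in\Delta_j\setminus\Delta_{j-1}}\|h_{k_j}(\gamma)\|\ge7\varepsilon/8$. So $(f(h_{k_j}))_j$ is not Cauchy, a contradiction. This proves (8.2). By (8.2), for every $f\in G^*$ the sequence $(f(h_k))_k$ is uniformly approximated by sequences $(f(\Pi_\Delta h_k))_k$, which tend to $0$. So $h_k\to0$ weakly, that is, $g_k\to g$ weakly. $\square$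

By (7.1), Lemma 5.1 and Lemmas 7.1 and 8.2,
$$E^*\cong\mathcal J(B)\oplus M,\qquad M=N'^*\oplus V^*\ \text{wsc}. \tag{8.3}$$

## 9. Every competitor of $E$ is isomorphic to $E$

Let $Y\overset{c}{\hookrightarrow}E\overset{c}{\hookrightarrow}Y$, say $E\cong Y\oplus U$ and $Y\cong E\oplus U'$. With $W=U\oplus U'$ we get $E\cong E\oplus W$, and iterating, $E\cong E\oplus W\oplus W\oplus W$. So there are mutually orthogonal idempotents $P_1,P_2,P_3\in L(E)$ with ranges isomorphic to $W$. We take three copies because (HD) excludes three summands. The plan: one of the $P_i$ is SS on $X$ (Proposition 9.1), and the range of such a $P_i$ is absorbed by $V$ (Proposition 9.2).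

**Proposition 9.1.** Some $P_i|_X:X\to E$ is SS.

*Proof.* Suppose not. Then there are infinite-dimensional $X_i\subset X$ and $c>0$ with $\|P_ix\|\ge c\|x\|$ on $X_i$, $i=1,2,3$. We perturb the three spaces $P_iX_i$ into $X$. Let $\pi_E:E\to E/X$ be the quotient map. By Lemma 8.1, $\pi_EP_i|_{X_i}$ is SS, so every finite-codimensional subspace of $X_i$ contains unit vectors with arbitrarily small image. Hence for any $\varepsilon>0$ there are normalized basic sequences $(x^i_n)_n\subset X_i$ with constant $\le2$ and vectors $z^i_n\in X$ with $\sum_{i,n}\|P_ix^i_n-z^i_n\|<\varepsilon$. The spaces $P_i[x^i_n]_n$ are closed, and since they lie in the ranges of the orthogonal idempotents $P_i$, $D=\bigoplus_iP_i[x_n^i]_n$ is a closed direct sum. Put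
$$\kappa\Big(\sum_{i,n}a^i_nP_ix^i_n\Big)=\sum_{i,n}a^i_n(z^i_n-P_ix^i_n).$$
For $u=\sum a^i_nP_ix^i_n$ we have
$$|a^i_n|\le4\Big\|\sum_na^i_nx^i_n\Big\|\le\frac4c\Big\|\sum_na^i_nP_ix^i_n\Big\|=\frac4c\|P_iu\| .$$
So $\kappa$ is well defined on $D$ and $\|\kappa\|\le\frac4c\max_i\|P_i\|\,\varepsilon<\frac12$ for small $\varepsilon$. Then $\mathrm{id}+\kappa$ is an isomorphic embedding of $D$, and it takes values in $X$, because it sends $P_ix^i_n$ to $z^i_n$. So $X$ contains a closed direct sum of three infinite-dimensional subspaces, contradicting (HD). $\square$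

**Proposition 9.2.** If $P\in L(E)$ is idempotent and $P|_X$ is SS, then $PE\overset{c}{\hookrightarrow}V$.

Write $P=(P_{ij})$ with respect to $E=X'\oplus V$, and put $T=P_{11}\in L(X')$. Then $T|_X:X\to X'$ is SS, and the upper left entry of $P^2=P$ says
$$T-T^2=P_{12}P_{21}. \tag{9.1}$$

**Step 1: if $(x_k)\subset X$ is weakly null, then $P_{12}P_{21}x_k\to0$ in norm.** This makes $T$ almost idempotent on weakly null sequences. Put $v_k=P_{21}x_k$, weakly null in $V$.

*Reduction to one coordinate.* For every $\varepsilon>0$ there is a finite set $\Delta$ of coordinates with $\|P_{12}(1-\Pi_\Delta)\|<\varepsilon$. Otherwise we find inductively vectors $u_j$, $\|u_j\|\le1$, with pairwise disjoint finite supports and $\|P_{12}u_j\|\ge\varepsilon/2$ (finitely supported vectors are dense in $V$). Then $e_j\mapsto u_j$ extends to an operator $c_0\to V$, so $e_j\mapsto P_{12}u_j$ defines an operator $c_0\to X'$, which is impossible by (7.2) and (F3). Hence it suffices to see that for a single coordinate $F$, a weakly null $(w_k)\subset F$ and an operator $R:F\to X'$,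 we have $Rw_k\to0$.

*One coordinate.* As $S$ is Schur, $p_Sw_k\to0$ in norm. As $p_S:F\to S$ is open, there are $c_k\in C_F$ with $\|w_k-c_k\|\to0$, and $(c_k)$ is weakly null in $C_F\subset c_0$. If $Rc_k\not\to0$, then by (F2) a subsequence of $(c_k)$ is equivalent to the $c_0$-basis with $\|Rc_k\|\ge\delta>0$ along it, again impossible by (7.2) and (F3). So $Rc_k\to0$ and $Rw_k\to0$.

**Step 2: $T|_X$ is compact.** It suffices that $Tx_k\to0$ for every weakly null $(x_k)\subset X$. Indeed, if $T|_X$ is not compact, there is a bounded $(u_k)\subset X$ with $\|Tu_k-Tu_l\|\ge\delta>0$ for $k\ne l$. As $X\not\supset\ell_1$, we may assume $(u_k)$ is weakly Cauchy, and then $x_k=u_{2k}-u_{2k-1}$ is weakly null with $\|Tx_k\|\ge\delta$.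

Now suppose that $(x_k)\subset X$ is weakly null and, passing to a subsequence, $\|Tx_k\|\ge\delta>0$. The sequence $(\pi Tx_k)$ is weakly null in the Schur space $S$, so it tends to $0$ in norm. Hence there are $y_k\in X$ with $\|Tx_k-y_k\|\to0$; $(y_k)$ is weakly null and $\|y_k\|\ge\delta/2$ eventually. By (9.1) and Step 1,
$$Ty_k-y_k=T(y_k-Tx_k)+(T^2x_k-Tx_k)+(Tx_k-y_k)\to0 .$$
Pass to a basic subsequence with constant $K_0$, all $\|y_k\|\ge\delta/2$ and $\sum\|Ty_k-y_k\|\le\delta/(8K_0)$. For $y=\sum t_ky_k$ we have $|t_k|\le\frac{4K_0}\delta\|y\|$, so $\|Ty-y\|\le\frac12\|y\|$ on $[y_k]$. Thus $T$ is an isomorphic embedding on the infinite-dimensional space $[y_k]\subset X$, contradicting that $T|_X$ is SS.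

**Step 3: $T$ factors through some $F\in\mathcal F$.** Let $K=T|_X:X\to X'$, with the norm of $X'$ on $X$. Its adjoint is compact, so by (F5) applied to $K^*(B_{X'^*})$ there are $f_n\in X^*$ with $\|f_n\|\to0$ and $\|Kx\|\le\sup_n|f_n(x)|$ for $x\in X$. By Hahn–Banach extend $f_n$ to $\tilde f_n\in X'^*$ with $\|\tilde f_n\|\to0$. Put
$$\tilde\alpha:X'\to c_0,\quad\tilde\alpha x'=(\tilde f_n(x'))_n,\qquad\Phi x'=(\pi x',\tilde\alpha x')\in S\oplus_\infty c_0,\qquad F=\overline{\Phi(X')} .$$
Since $\pi$ is onto, $p_S(F)=S$, so $F\in\mathcal F$. Give $S$ the quotient norm of $X'/X$. For $x'\in X'$ choose $x\in X$ with $\|x'-x\|\le2\|\pi x'\|$ (take $x=x'$ if $\pi x'=0$). Then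
$$\|Tx'\|\le2\|T\|\|\pi x'\|+\|Tx\|\le2\|T\|\|\pi x'\|+\|\tilde\alpha x\|\le\big(2\|T\|+2\|\tilde\alpha\|\big)\|\pi x'\|+\|\tilde\alpha x'\| .$$
So $\|Tx'\|\le\mathrm{const}\cdot\|\Phi x'\|$, and $T=\hat T\Phi$ with a bounded $\hat T:F\to X'$.

**Step 4: $P$ factors through $V$.** By Step 3, $T=P_{11}$ factors through $F$, a complemented coordinate of $V$, hence through $V$. The entries $P_{12},P_{21},P_{22}$ have $V$ as domain or range, so they factor through $V$ trivially. Hence $P$, a sum of four operators factoring through $V$, factors through $V\oplus V\oplus V\oplus V\cong V$: $P=ab$ with $b:E\to V$, $a:V\to E$. For $y\in PE$ we have $(Pa)(by)=P^2y=y$, so $\mathrm{id}_{PE}=(Pa)(b|_{PE})$ factors through $V$, that is, $PE\overset{c}{\hookrightarrow}V$. $\square$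

**Conclusion: $\mathrm{SBi}(E)=2$.** By Propositions 9.1 and 9.2, $W\cong P_iE\overset{c}{\hookrightarrow}V$ for some $i$. Hence $U'\overset{c}{\hookrightarrow}V$, and $V\oplus U'\cong V$ by (8.1). Therefore
$$Y\cong E\oplus U'=X'\oplus V\oplus U'\cong X'\oplus V=E .$$

## 10. Reading $B$ off $E^*$: proof of Theorem 2.1

By (8.3), $E^*\cong\mathcal J(B)\oplus M$ with $M$ wsc. Let $(W_t)$ be pairwise non-isomorphic spaces with $W_t\overset{c}{\hookrightarrow}B\overset{c}{\hookrightarrow}W_t$, and put $Y_t=\mathcal J(W_t)\oplus M$. Since $\mathcal J$ is a functor, $\mathcal J(W_t)\overset{c}{\hookrightarrow}\mathcal J(B)\overset{c}{\hookrightarrow}\mathcal J(W_t)$, hence $Y_t\overset{c}{\hookrightarrow}E^*\overset{c}{\hookrightarrow}Y_t$. By (4.1), $\mathcal G(M)=0$ and Corollary 5.3,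
$$\mathcal G(Y_t)\cong\mathcal G(\mathcal J(W_t))\oplus\mathcal G(M)\cong W_t .$$
So the $Y_t$ are pairwise non-isomorphic, and $E^*$ has at least as many classes as $B$: $\mathrm{SBi}(E^*)\ge\mathrm{SBi}(B)$. Together with $\mathrm{SBi}(E)=2$ from Section 9, this proves Theorem 2.1. $\blacksquare$

## 11. Lower estimates give duality and $(\star)$: proofs of Proposition 2.2 and Theorem 2.3

Let $B$ be as in Proposition 2.2, with basis $(e_k)$. It is separable. We verify the two remaining hypotheses of Theorem 2.1 and then count classes.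

**Step 1: $B$ is isomorphic to a dual space.** We show that the basis is boundedly complete. Suppose $\sup_k\|\sum_{i\le k}a_ie_i\|=C<\infty$ but the series diverges. Then there are $\delta>0$ and intervals $I_1<I_2<\cdots$ with $\|\sum_{i\in I_j}a_ie_i\|\ge\delta$. Applying (LE) to a partial sum containing $I_1,\dots,I_m$ gives $C\ge m\delta/f(m)$ for all $m$. But $m/f(m)\to\infty$ since $f(m)/\sqrt m\to0$, a contradiction. A space with a boundedly complete basis is canonically isomorphic to $[e_k^*]^*$ (Lindenstrauss–Tzafriri I, Prop. 1.b.4).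

**Step 2: $B$ has $(\star)$; in fact 2-dominated sequences converge in norm.** Let $(y_k)$ be 2-dominated with constant $C$. It is weakly Cauchy by Section 4, so its coordinates converge. If it is not norm Cauchy, there are $\delta>0$ and $k_1<l_1<k_2<l_2<\cdots$ such that $d_i=y_{l_i}-y_{k_i}$ satisfies $\|d_i\|\ge\delta$, and $d_i\to0$ coordinatewise. By a sliding hump argument, after passing to a subsequence there are intervals $I_1<I_2<\cdots$ with $\|d_i-I_id_i\|\le2^{-i-1}\delta$. Then $\|I_id_i\|\ge\delta/2$. Using (2.1) with $t_i=1$, and (LE) for the vector $\sum_{i\le m}I_id_i$,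
$$C\sqrt m\ge\Big\|\sum_{i\le m}d_i\Big\|\ge\Big\|\sum_{i\le m}I_id_i\Big\|-\delta\ge\frac{m\delta}{2f(m)}-\delta\quad\text{for all }m .$$
Dividing by $\sqrt m$ gives $C+\delta/\sqrt m\ge\frac\delta2\cdot\sqrt m/f(m)\to\infty$, which is false for large $m$.

**Step 3: $\mathrm{SBi}(B)\ge n+1$.** Put $W_j=B\oplus\mathbb K^j$, $0\le j<n$. Since $B\cong B\oplus\mathbb K^n\cong W_j\oplus\mathbb K^{n-j}$, we have $W_j\overset{c}{\hookrightarrow}B\overset{c}{\hookrightarrow}W_j$. All (closed) hyperplanes of a Banach space are isomorphic: if $H_1\ne H_2$, then both are isomorphic to $(H_1\cap H_2)\oplus\mathbb K$. So $D\oplus\mathbb K\cong D'\oplus\mathbb K$ implies $D\cong D'$, and finite-dimensional summands cancel. Thus $W_i\cong W_j$ with $i<j<n$ would give $B\cong B\oplus\mathbb K^{j-i}$, which is excluded. So there are at least $n$ classes, and $\mathrm{SBi}(B)\ge n+1$.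

Theorem 2.1 now yields $E$ with $\mathrm{SBi}(E)=2$ and $\mathrm{SBi}(E^*)\ge n+1$. This proves Proposition 2.2. $\blacksquare$

**Proof of Theorem 2.3.** Take the space $B$ of [GM]. It satisfies (LE) with $f(m)=\log_2(m+1)$, and $f(m)/\sqrt m\to0$. Being isomorphic to its subspaces of codimension $2$ means $B\cong B\oplus\mathbb C^2$. An isomorphism $B\oplus\mathbb C\cong B$ would carry $B\oplus0$ onto a hyperplane of $B$ isomorphic to $B$, which is excluded. So Proposition 2.2 applies with $n=2$ and gives a complex $E$ with $\mathrm{SBi}(E)=2<3\le\mathrm{SBi}(E^*)$. $\blacksquare$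

Concretely, two different classes for $E^*$ are those of $E^*$ and $E^*\oplus\mathcal J(\mathbb C)$, where $\mathcal J(\mathbb C)$ is the dual of the complex James space $J(\mathbb C)$. From $B\cong B\oplus\mathbb C^2$ we get $\mathcal J(B)\cong\mathcal J(B)\oplus\mathcal J(\mathbb C)^2$, hence $E^*\cong E^*\oplus\mathcal J(\mathbb C)^2$, so each of the two spaces is complemented in the other. They are not isomorphic, because
$$\mathcal G(E^*)\cong B\not\cong B\oplus\mathbb C\cong\mathcal G\big(E^*\oplus\mathcal J(\mathbb C)\big).$$
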